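\title{Cayley graphs that cover no other infinite transitive graph}

\begin{abstract}
It has been conjectured that every infinite Cayley graph that is not quasi-isometric to $\mathbf Z$ admits a non-injective covering, not necessarily compatible with the labels, onto an infinite vertex-transitive graph. We show that this is false. A counterexample of valency $3$ and quadratic growth is a Cayley graph of the group of plane motions generated by a rotation of order $3$ and a rotation of order $2$. We also show that a finitely generated group of polynomial growth that is not virtually cyclic has a Cayley graph that is a counterexample if and only if it is just infinite. The proof pulls Lipschitz harmonic functions back along the covering. This yields a quadratic form on the Euclidean space on which the group acts, and the transitivity of the base graph constrains this form so much that the covering is injective.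
\end{abstract}

\section{Introduction}\label{sec:intro}

The square grid can be rolled up into a cylinder, and the cylinder is again an infinite graph all of whose vertices look alike. The bi-infinite line cannot be rolled up in this way without becoming finite. This paper is about the question whether the line and its relatives are the only Cayley graphs with this rigidity.

\subsection{Graphs, coverings and the conjecture}

Quotients of simple graphs need not be simple, so we use the following conventions. A \emph{graph} $\Delta$ consists of a set $V(\Delta)$ of vertices, a set $E(\Delta)$ of oriented edges, an origin map $e\mapsto e^-$ from $E(\Delta)$ to $V(\Delta)$, and an involution $e\mapsto\bar e$ of $E(\Delta)$. The terminus of $e$ is $e^+=(\bar e)^-$. Loops ($e^-=e^+$), multiple edges and half-edges ($\bar e=e$) are allowed. The \emph{edges at} a vertex $v$ are the oriented edges with origin $v$, each counted once, and their number is the \emph{valency} of $v$. All graphs are connected and locally finite.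

A \emph{morphism} $\pi\colon\Gamma\to\Delta$ maps vertices to vertices and oriented edges to oriented edges, with $\pi(e)^-=\pi(e^-)$ and $\pi(\bar e)=\overline{\pi(e)}$. It is a \emph{covering} if it is surjective on vertices and, for every vertex $v$ of $\Gamma$, restricts to a bijection from the edges at $v$ onto the edges at $\pi(v)$. A covering that is injective on vertices is injective on edges, because two edges with the same image then have the same origin; so injectivity can be tested on vertices. We say that $\Gamma$ \emph{covers another graph} $\Delta$ if there is a covering $\Gamma\to\Delta$ that is not injective. A graph is \emph{transitive} if its automorphism group acts transitively on its vertices.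

Let $G$ be a finitely generated group and $S$ a finite generating set with $S=S^{-1}$ and $1\notin S$. The \emph{Cayley graph} $\mathrm{Cay}(G,S)$ has vertex set $G$ and oriented edges $(g,s)$ for $g\in G$, $s\in S$, with $(g,s)^-=g$ and $\overline{(g,s)}=(gs,s^{-1})$. It has no loops, half-edges or multiple edges, and $G$ acts on it by left multiplication. We regard it as an unlabeled graph: a covering defined on $\mathrm{Cay}(G,S)$ may send edges that carry different generators to the same edge. Quasi-isometry refers to the graph metric. The following is Conjecture~8 of \cite{project}.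

\begin{quote}
\textbf{Conjecture.} \emph{Every infinite Cayley graph that is not quasi-isometric to $\mathbf Z$ covers another infinite transitive graph.}
\end{quote}

\subsection{Quotients by subgroups}

For a subgroup $H\le G$ let $H\backslash\mathrm{Cay}(G,S)$ be the graph with vertices $Hg$, edges $(Hg,s)$, origin $(Hg,s)^-=Hg$ and $\overline{(Hg,s)}=(Hgs,s^{-1})$. The map $g\mapsto Hg$, $(g,s)\mapsto(Hg,s)$ is a covering, and it is not injective when $H\neq1$. The edge $(Hg,s)$ is a loop when $Hgs=Hg$, and a half-edge when moreover $s=s^{-1}$.

These quotients show that each of the two conditions on the base graph is easy to meet alone. For $H=G$ the quotient has one vertex and is transitive. If $G$ is not virtually cyclic and $H$ is a nontrivial cyclic subgroup, the quotient is infinite. Normal subgroups give both conditions at once.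

\begin{proposition}\label{prop:normal}
Let $G$ be an infinite finitely generated group with a nontrivial normal subgroup $N$ of infinite index. Then every Cayley graph of $G$ covers another infinite transitive graph.
\end{proposition}

\begin{proof}
The graph $N\backslash\mathrm{Cay}(G,S)$ is infinite because $[G:N]=\infty$, and the covering onto it is not injective because $N\ne1$. For $\gamma\in G$ the map $Ng\mapsto N\gamma g$, $(Ng,s)\mapsto(N\gamma g,s)$ is well defined because $N$ is normal, and it is an automorphism. These automorphisms act transitively on the vertices.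
\end{proof}

An infinite group is \emph{just infinite} if every nontrivial normal subgroup has finite index. By Proposition~\ref{prop:normal} the conjecture holds for all groups that are not just infinite, for instance for $\mathbf Z^d$ with $d\ge2$. The group $\mathbf Z$ is just infinite, and the line $\mathrm{Cay}(\mathbf Z,\{\pm1\})$ shows that some exclusion is needed in the conjecture. Indeed, a graph covered by the line has valency $2$. If it is transitive and one vertex carries a loop, a half-edge or a double edge, then all vertices do and there are at most two of them. So an infinite transitive graph covered by the line is a line, and a covering of a line by a line is injective since it sends paths without backtracking to paths without backtracking.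

For the other just infinite groups one can hope that the freedom to ignore the labels supplies the coverings that normal subgroups do not supply. Example~\ref{ex:C4} shows that this does happen. It does not always happen.

\subsection{Results}

\begin{theorem}\label{thm:cubic}
Let $\zeta=e^{2\pi i/3}$ and let $G$ be the group of affine maps of $\mathbf C$ generated by $a(z)=\zeta z$ and $b(z)=1-z$. Put $S=\{a,a^{-1},b\}$. Then $G$ is virtually $\mathbf Z^2$, so $\Gamma=\mathrm{Cay}(G,S)$ is infinite and not quasi-isometric to $\mathbf Z$. Every covering from $\Gamma$ onto an infinite transitive graph is injective. Hence the conjecture is false.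
\end{theorem}

The group $G$ has the presentation $\langle a,b\mid a^3,b^2,(ab)^6\rangle$ and $\Gamma$ is the graph of the $3.12.12$ tiling (Figure~\ref{fig:gamma}); we shall not use this identification. Valency $3$ is the least possible for a counterexample, since an infinite Cayley graph of valency at most $2$ is a line.

Among groups of polynomial growth, Proposition~\ref{prop:normal} is the only obstruction to the existence of a counterexample.

\begin{theorem}\label{thm:poly}
Let $G$ be an infinite finitely generated group of polynomial growth that is not virtually cyclic. The following are equivalent.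
\begin{enumerate}
\item[(1)] Some Cayley graph of $G$ covers no other infinite transitive graph, that is, is a counterexample to the conjecture.
\item[(2)] Every finite symmetric generating set $S_0\not\ni1$ of $G$ is contained in a finite symmetric set $S\not\ni1$ such that $\mathrm{Cay}(G,S)$ covers no other infinite transitive graph.
\item[(3)] $G$ is just infinite.
\end{enumerate}
\end{theorem}

The implication (1)$\Rightarrow$(3) is Proposition~\ref{prop:normal} and holds for every infinite finitely generated group. By Example~\ref{ex:hyper} there are counterexamples of growth degree $d$ for every $d\ge2$.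

We use two standard facts on growth. If $G$ contains $\mathbf Z^d$ as a subgroup of finite index, the ball of radius $r\geq 1$ in any Cayley graph of $G$ has between $C^{-1}r^d$ and $Cr^d$ vertices for some constant $C$. A graph of bounded valency that is quasi-isometric to $\mathbf Z$ has balls of size at most linear in $r$. So a group that is virtually $\mathbf Z^d$ with $d\ge2$ has polynomial growth and is not quasi-isometric to $\mathbf Z$.

Section~\ref{sec:ji} gives examples of just infinite groups, and Section~\ref{sec:idea} shows the method on planar graphs. Sections~\ref{sec:harmonic} and~\ref{sec:form} build the main tool, Proposition~\ref{prop:form}, from which the two theorems are deduced in Sections~\ref{sec:cubic} and~\ref{sec:poly}.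

\section{Just infinite groups and the role of the generating set}\label{sec:ji}

Whenever $\Lambda\cong\mathbf Z^d$ is a normal subgroup of a group $G$, we write $\Lambda$ additively, put $\Lambda_{\mathbf Q}=\Lambda\otimes\mathbf Q$, and denote by $\rho(g)\in GL(\Lambda)$ the conjugation $t\mapsto gtg^{-1}$. Let $P=\rho(G)$. We say that $\Lambda_{\mathbf Q}$ is \emph{irreducible} if its only $P$-invariant $\mathbf Q$-subspaces are $0$ and $\Lambda_{\mathbf Q}$.

\begin{lemma}\label{lem:ji}
Let $\Lambda\cong\mathbf Z^d$, $d\ge1$, be a normal subgroup of finite index in $G$. Suppose that $\rho(g)=1$ only for $g\in\Lambda$ and that $\Lambda_{\mathbf Q}$ is irreducible. Then $G$ is just infinite.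
\end{lemma}

\begin{proof}
Let $N\ne1$ be normal in $G$. If some $n\in N$ has $\rho(n)\neq1$, choose $t\in\Lambda$ with $\rho(n)t\ne t$; the commutator $ntn^{-1}t^{-1}=\rho(n)t-t$ is a nonzero element of $N\cap\Lambda$. Otherwise $N\subset\Lambda$. In both cases $N\cap\Lambda$ is a nonzero $P$-invariant subgroup. Its $\mathbf Q$-span is $\Lambda_{\mathbf Q}$ by irreducibility, so it has rank $d$ and finite index in $\Lambda$, hence in $G$.
\end{proof}

\begin{example}\label{ex:hyper}
Let $d\ge2$ and $G=\mathbf Z^d\rtimes P$, where $P=\{\pm1\}^d\rtimes\mathrm{Sym}_d$ is the group of signed permutation matrices. Let $W\subset\mathbf Q^d$ be an invariant subspace containing a vector $w$ with $w_i\ne0$. Subtracting from $w$ its image under the sign change of the $i$-th coordinate gives $2w_ie_i\in W$, and permuting coordinates gives $W=\mathbf Q^d$. So $G$ is just infinite, it has growth degree $d$, and Theorem~\ref{thm:poly} applies to it.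
\end{example}

\begin{example}\label{ex:C4}
In condition (1) of Theorem~\ref{thm:poly} one cannot replace ``some'' by ``every''. Let $G=\mathbf Z^2\rtimes C_4$, where $C_4=\langle r\rangle$ acts by rotation through a right angle. The characteristic polynomial $x^2+1$ of $r$ has no rational root, so $\mathbf Q^2$ is irreducible and $G$ is just infinite. Let $T=\{\pm e_1,\pm e_2\}$ and $S=T\cup\{r,r^2,r^3\}$. Write elements of $G$ as pairs $(v,\sigma)$ with $v\in\mathbf Z^2$, $\sigma\in C_4$. Then $(v,\sigma)t=(v+\sigma t,\sigma)$ for $t\in T$ and $(v,\sigma)r^j=(v,\sigma r^j)$. Since $\sigma T=T$, the identity map on pairs, together with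
\[
\bigl((v,\sigma),t\bigr)\mapsto\bigl((v,\sigma),\sigma t\bigr),\qquad \bigl((v,\sigma),r^j\bigr)\mapsto\bigl((v,\sigma),r^j\bigr),
\]
is an isomorphism of unlabeled graphs $\mathrm{Cay}(G,S)\to\mathrm{Cay}(\mathbf Z^2\times C_4,S)$. Dividing the abelian group $\mathbf Z^2\times C_4$ by $\mathbf Ze_1$ as in Proposition~\ref{prop:normal}, we see that $\mathrm{Cay}(G,S)$ covers another infinite transitive graph, while by Theorem~\ref{thm:poly} some other Cayley graph of $G$ does not. Whether the conclusion of the conjecture holds is thus a property of the Cayley graph, not of the group.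
\end{example}

\section{Harmonic functions as a test: planar examples}\label{sec:idea}

Let $\pi\colon\Gamma\to\Delta$ be a covering from a Cayley graph of $G$ onto an infinite transitive graph. The definition does not present $\Delta$ as a quotient of $\Gamma$ by a group, and it gives no relation between $\mathrm{Aut}(\Delta)$ and $G$. We need objects that are permuted by $\mathrm{Aut}(\Delta)$, that can be transported along $\pi$ using only its local bijectivity, and that can be listed on $\Gamma$. Lipschitz harmonic functions have these three properties.

Let $\Delta$ be a graph of constant valency $k\geq 1$. For a real function $f$ on the vertices and an edge $e$ put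
\[
\nabla_ef=f(e^+)-f(e^-),\qquad Mf(v)=\frac1k\sum_{e^-=v}f(e^+),\qquad Lf(v)=f(v)-Mf(v)=-\frac1k\sum_{e^-=v}\nabla_ef .
\]
The function $f$ is \emph{harmonic} if $Lf=0$ and \emph{Lipschitz} if $\sup_e|\nabla_ef|<\infty$. Let $LH(\Delta)$ be the space of Lipschitz harmonic functions; it contains the constants. We use three basic facts.

\emph{Maximum principle.} If $f\le Mf$ and $f$ attains its maximum, then $f$ is constant. Indeed, at a vertex where the maximum is attained, $f\le Mf$ forces all neighbors to have the same value, and the graph is connected.

\emph{Pointwise limits.} The value $Lf(v)$ depends on finitely many values of $f$, so $Lf_n\to Lf$ pointwise if $f_n\to f$ pointwise. The vertex set is countable, so a sequence of functions that is bounded at each vertex has a pointwise convergent subsequence.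

\emph{Pullback.} If $\pi\colon\Gamma\to\Delta$ is a covering and $f\in LH(\Delta)$, then $f\circ\pi\in LH(\Gamma)$, because $\nabla_e(f\circ\pi)=\nabla_{\pi(e)}f$ and $\pi$ is bijective on the edges at each vertex.

Throughout, $\{\!\{x_i:i\in I\}\!\}$ denotes the multiset in which values are counted with multiplicity.

The idea is visible when $\Delta$ is transitive and $LH(\Delta)$ is spanned by the constants and one nonconstant function $f$. For $\alpha\in\mathrm{Aut}(\Delta)$ we have $f\circ\alpha=\mu f+\text{const}$, and $\mu=\pm1$ because $\sup_e|\nabla_ef|$ is unchanged. So the multiset $\{\!\{|\nabla_ef|:e^-=v\}\!\}$ does not depend on $v$, and the pullback $F=f\circ\pi$ passes the following test on $\Gamma$: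
\begin{equation}\label{eq:test}
\text{the multiset } \{\!\{|\nabla_eF|:e^-=x\}\!\}\text{ is the same at all vertices } x \text{ of }\Gamma .
\end{equation}

On the square grid the function $F(v_1,v_2)=v_2$ gives $\{\!\{0,0,1,1\}\!\}$ at every vertex; it is the pullback of the height function on the cylinder $(\mathbf Z/n)\times\mathbf Z$. On the graph of Example~\ref{ex:C4} the function $F(v,\sigma)=v_2$ gives $\{\!\{0,0,0,0,0,1,1\}\!\}$ at every vertex, and it descends to the quotient by $\mathbf Ze_1$.

Now let $\Gamma$ be the graph of Theorem~\ref{thm:cubic}. To find harmonic functions, draw the vertex $g$ at the point $\Phi(g)=g(p)\in\mathbf C$, and choose $p$ so that it is the barycenter of the points $a(p)$, $a^{-1}(p)$, $b(p)$ at which its neighbors are drawn. Since $\zeta+\zeta^2=-1$, the condition $3p=\zeta p+\zeta^2p+(1-p)$ reads $5p=1$. With $p=\frac15$ the three edges at the vertex $1\in G$ are drawn as the vectors $u_s=s(p)-p$, namely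
\begin{equation}\label{eq:steps}
u_a=\frac{\zeta-1}5,\qquad u_{a^{-1}}=\frac{\zeta^2-1}5,\qquad u_b=\frac35 ,
\end{equation}
with sum $0$. If $g(z)=\omega z+c$, the edges at $g$ are drawn as the vectors $g(s(p))-g(p)=\omega u_s$, again with sum $0$. So the real and imaginary parts of $\Phi$ are Lipschitz harmonic functions on $\Gamma$, and Lemma~\ref{lem:real} will show that they span $LH(\Gamma)$ together with the constants.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\clip (-1.3,-1.15) rectangle (3.3,2.0);
\foreach \x in {-2,...,3} \foreach \y in {-3,...,3} {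
  \begin{scope}[shift={({1.5*\x},{0.866*\x+1.732*\y})}]
    \draw[thick] (0:0.2)--(120:0.2)--(240:0.2)--cycle;
    \draw[thick,shift={(1,0)}] (60:0.2)--(180:0.2)--(300:0.2)--cycle;
    \foreach \w in {0,120,240} \draw[thick] (\w:0.2)--(\w:0.8);
  \end{scope}}
\fill (0:0.2) circle (0.03) node[above right] {\small $\Phi(1)$};
\fill (0:0.8) circle (0.03) node[below left] {\small $\Phi(b)$};
\fill (120:0.2) circle (0.03) node[left=2pt] {\small $\Phi(a)$};
\fill (240:0.2) circle (0.03) node[left=2pt] {\small $\Phi(a^{-1})$};
\end{tikzpicture}
\caption{The Cayley graph of the group generated by $a(z)=\zeta z$ and $b(z)=1-z$, $\zeta=e^{2\pi i/3}$, with the vertex $g$ drawn at $\Phi(g)=g(\frac15)\in\mathbf C$. The sides of the triangles carry the generators $a^{\pm1}$ and the longer edges carry $b$. Every vertex is the barycenter of its three neighbors.}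
\label{fig:gamma}
\end{figure}

Apply the test \eqref{eq:test} to $F=\mathrm{Re}\,\Phi$. At the vertex $1$ the real parts of the vectors \eqref{eq:steps} are $-\frac3{10},-\frac3{10},\frac35$. At the vertex $a$ the vectors are $\frac15(\zeta^2-\zeta)$, $\frac15(1-\zeta)$, $\frac35\zeta$, with real parts $0,\frac3{10},-\frac3{10}$. The test fails. It fails for every nonzero real linear form in place of $\mathrm{Re}$, and Section~\ref{sec:cubic} traces this to the fact that the complex number $\sum_su_s^2$ is not zero; for the square grid the corresponding sum is $1^2+(-1)^2+i^2+(-i)^2=0$.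

This leaves two possibilities for a transitive graph $\Delta$ covered by $\Gamma$. Either $LH(\Delta)$ contains only constants, which Lemma~\ref{lem:exist} excludes when $\Delta$ is infinite, or both coordinates of $\Phi$ are pullbacks from $\Delta$. In the latter case $\pi(x)=\pi(y)$ implies $\Phi(x)=\Phi(y)$, and $\pi$ is injective as soon as $\Phi$ is. In higher dimensions $LH(\Delta)$ can have intermediate dimensions, and the absolute value in \eqref{eq:test} is replaced by a Euclidean norm invariant under $\mathrm{Aut}(\Delta)$. This treats all cases at once.

\section{Existence and rigidity of Lipschitz harmonic functions}\label{sec:harmonic}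

We need one lemma for the base of the covering and one for the Cayley graph. Let $B(r)$ and $\Sigma(r)$ be the ball and the sphere of radius $r$ about a fixed vertex. A graph has \emph{subexponential growth} if $|B(r)|^{1/r}\to1$; this includes polynomial growth.

\begin{lemma}\label{lem:exist}
Let $\Delta$ be an infinite transitive graph of subexponential growth. Then $LH(\Delta)$ contains a nonconstant function.
\end{lemma}

The plan is to find functions $g$ with $|Lg|\le1$ whose largest gradient $D$ is arbitrarily large. After division by $D$ such a function is $1$-Lipschitz and almost harmonic, and transitivity lets us move the steepest edge to a fixed vertex, so that the limit is not constant. A large gradient is forced when $Lg$ has large total mass on a set with small boundary.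

\begin{proof}
Let $k$ be the valency. For a finite set $F$ of vertices let $\partial F=\{e:e^-\in F,\ e^+\notin F\}$, which is nonempty for $F\neq\emptyset$ because $\Delta$ is infinite and connected. The map $e\mapsto\bar e$ sends $\partial B(r)$ injectively to edges at vertices of $\Sigma(r+1)$, so $|\partial B(r)|\le k|\Sigma(r+1)|$. If $|\Sigma(r+1)|\ge\eta|B(r)|$ held for some $\eta>0$ and all large $r$, then $|B(r+1)|\ge(1+\eta)|B(r)|$ and the growth would be exponential. So there are finite nonempty sets $F$ with $|\partial F|/|F|$ arbitrarily small.

\emph{The averages $M^n1_F$ leave $F$.} For $f,f'\in\ell^2(V(\Delta))$ we have $\langle Mf,f'\rangle=\frac1k\sum_ef(e^+)f'(e^-)$. The involution $e\mapsto\bar e$ shows that $M$ is self-adjoint, and the Cauchy--Schwarz inequality gives $\|M\|\le1$, since each vertex is the origin of $k$ edges and the terminus of $k$ edges. Neither $1$ nor $-1$ is an eigenvalue: if $Mf=\pm f$ with $f\in\ell^2$, then $|f|\le M|f|$ and $|f|$ attains its maximum, so $|f|$ is constant, so $f=0$ because $\Delta$ is infinite. By the spectral theorem, $\langle M^n1_F,1_F\rangle=\int_{[-1,1]}x^n\,d\mu(x)$ for a finite measure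 $\mu$ with no atom at $\pm1$. By dominated convergence this tends to $0$.

\emph{A function with a large gradient.} Fix $F$ and choose $n$ with $\langle M^n1_F,1_F\rangle\le|F|/2$. Let $g=\sum_{j<n}M^j1_F$, which has finite support, and $D=\max_e|\nabla_eg|$. Then $Lg=1_F-M^n1_F$, and $|Lg|\le1$ because $0\le M^n1_F\le1$. In the sum $\sum_{v\in F}Lg(v)=-\frac1k\sum_{e^-\in F}\nabla_eg$ an edge with both ends in $F$ cancels against its reverse, and a half-edge contributes $0$; only $\partial F$ remains. Hence
\[
\frac{|F|}2\le|F|-\langle M^n1_F,1_F\rangle=\sum_{v\in F}Lg(v)\le\frac{D\,|\partial F|}k,\qquad\text{so}\qquad D\ge\frac{k\,|F|}{2\,|\partial F|}.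
\]

\emph{The limit.} Fix a vertex $v_0$. Let $e^*$ be an edge with $|\nabla_{e^*}g|=D$, choose $\alpha\in\mathrm{Aut}(\Delta)$ with $\alpha(v_0)=(e^*)^-$, and put $h=\bigl(g\circ\alpha-g(\alpha(v_0))\bigr)/D$. Then $h(v_0)=0$, $|\nabla_eh|\le1$ for all $e$, $|\nabla_eh|=1$ for some edge $e$ at $v_0$, and $|Lh|\le1/D$. Let $F$ run through a sequence with $|\partial F|/|F|\to0$, so that $D\to\infty$. Since $|h(v)|\le d(v_0,v)$ and there are only $k$ edges at $v_0$, a subsequence converges pointwise to a Lipschitz harmonic function $h_\infty$ with $|\nabla_eh_\infty|=1$ for some edge $e$ at $v_0$.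
\end{proof}

Transitivity cannot be dropped: on a ray with a half-edge at its endpoint, which has valency $2$, harmonicity at the endpoint makes the first increment zero, and then all increments are zero.

\begin{lemma}\label{lem:abelian}
Let an abelian group $\Lambda$ act by automorphisms, with finitely many vertex orbits, on a graph $\Gamma$ of constant valency.
\begin{enumerate}
\item[(i)] Bounded harmonic functions on $\Gamma$ are constant.
\item[(ii)] If $f\in LH(\Gamma)$, there is a homomorphism $\ell\colon\Lambda\to\mathbf R$ with $f(tx)=f(x)+\ell(t)$ for all $t\in\Lambda$ and all vertices $x$.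
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $h$ be bounded and harmonic, let $t\in\Lambda$, and let $m=\sup_x\bigl(h(tx)-h(x)\bigr)$. The supremum need not be attained, so we translate and pass to a limit before applying the maximum principle. Choose vertices $x_n$ with $h(tx_n)-h(x_n)\to m$. After passing to a subsequence, $x_n=s_ny$ with $s_n\in\Lambda$ and $y$ fixed, and the functions $x\mapsto h(s_nx)$ converge pointwise to a bounded harmonic function $h^*$. Since $\Lambda$ is abelian,
\[
h^*(tx)-h^*(x)=\lim_n\bigl(h(ts_nx)-h(s_nx)\bigr)\le m ,
\]
with equality at $x=y$. The left side is a harmonic function of $x$, so it is identically $m$. Then $h^*(t^jy)=h^*(y)+jm$ for all $j\geq 0$, and $m=0$ because $h^*$ is bounded. Thus $h(tx)\le h(x)$ for all $x$ and all $t$; applying this to $t^{-1}$ shows that $h$ is $\Lambda$-invariant. So $h$ takes finitely many values, attains its maximum and is constant.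

(ii) The function $x\mapsto f(tx)-f(x)$ is harmonic. For $s\in\Lambda$ we have $d(tsy,sy)=d(sty,sy)=d(ty,y)$, so $d(tx,x)$ takes finitely many values, and the function is bounded because $f$ is Lipschitz. By (i) it is a constant $\ell(t)$, and $f(tt'x)=f(t'x)+\ell(t)=f(x)+\ell(t')+\ell(t)$ shows that $\ell$ is a homomorphism.
\end{proof}

\section{The quadratic form of a covering}\label{sec:form}

The group of Theorem~\ref{thm:cubic} acts on the plane by isometries and contains a lattice of translations. We shall see in Lemma~\ref{lem:structure} that all groups in Theorem~\ref{thm:poly}(3) have such an action, so we isolate its properties. The notation $\rho$, $P$, $\Lambda_{\mathbf Q}$ is that of Section~\ref{sec:ji}, and $V=\Lambda\otimes\mathbf R$.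

\begin{definition}\label{def:cryst}
An \emph{irreducible crystallographic group} is a finitely generated group $G$ with a normal subgroup $\Lambda\cong\mathbf Z^d$ of finite index, $d\ge2$, and a map $c\colon G\to\Lambda_{\mathbf Q}$, such that
\begin{enumerate}
\item[(C1)] $\rho(g)=1$ if and only if $g\in\Lambda$;
\item[(C2)] $\Lambda_{\mathbf Q}$ is irreducible;
\item[(C3)] $g\cdot z=\rho(g)z+c(g)$ defines an action of $G$ on $V$, and $c(t)=t$ for $t\in\Lambda$.
\end{enumerate}
\end{definition}

For the rest of this section $G$ is such a group, $S\not\ni1$ is a finite symmetric generating set and $\Gamma=\mathrm{Cay}(G,S)$. The group $P\cong G/\Lambda$ is finite, and we fix a $P$-invariant inner product on $V$, obtained by averaging. No nonzero vector of $V$ is fixed by $P$. Indeed, $P\ne1$, since otherwise every line in $\Lambda_{\mathbf Q}$ would be invariant and $d\ge2$. So the fixed subspace of $\Lambda_{\mathbf Q}$ is proper, hence $0$ by (C2). The projection $\frac1{|P|}\sum_{h\in P}h$ onto the fixed vectors of $V$ therefore vanishes on $\Lambda_{\mathbf Q}$, which spans $V$.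

The next lemma generalizes the drawing in Figure~\ref{fig:gamma}.

\begin{lemma}\label{lem:real}
There is a unique point $p\in V$ with $\sum_{s\in S}(s\cdot p-p)=0$, and $p\in\Lambda_{\mathbf Q}$. Put $\Phi(g)=g\cdot p$ and $u_s=s\cdot p-p$. Then $\Phi(g)$ and $u_s$ lie in $\Lambda_{\mathbf Q}$,
\[
\Phi(gs)-\Phi(g)=\rho(g)u_s ,
\]
and $LH(\Gamma)$ consists of the functions $\ell\circ\Phi+\mathrm{const}$ with $\ell\in V^*$, where $\ell$ is uniquely determined by the function.
\end{lemma}

\begin{proof}
The equation for $p$ is
\begin{equation}\label{eq:p}
K_Sp=\sum_{s\in S}c(s),\qquad K_S=\sum_{s\in S}\bigl(1-\rho(s)\bigr).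
\end{equation}
If $K_Sz=0$, then $\sum_s\bigl(|z|^2-\langle\rho(s)z,z\rangle\bigr)=0$. Each term equals $\frac12|z-\rho(s)z|^2$, so $\rho(s)z=z$ for all $s\in S$. The $\rho(s)$ generate $P$, so $z=0$. Thus $K_S$ is invertible on $V$. It maps $\Lambda_{\mathbf Q}$ injectively, hence bijectively, to itself, and the right side of \eqref{eq:p} lies in $\Lambda_{\mathbf Q}$; so $p\in\Lambda_{\mathbf Q}$, and $\Phi(g)=\rho(g)p+c(g)\in\Lambda_{\mathbf Q}$.

We have $\Phi(gs)-\Phi(g)=g\cdot(s\cdot p)-g\cdot p=\rho(g)u_s$. These vectors form a finite set, and for fixed $g$ their sum over $s$ is $0$, so each $\ell\circ\Phi$ is Lipschitz and harmonic. Conversely, let $f\in LH(\Gamma)$. The subgroup $\Lambda$ acts on $\Gamma$ by left multiplication with finitely many orbits; let $\ell\colon\Lambda\to\mathbf R$ be given by Lemma~\ref{lem:abelian}(ii) and extend it linearly to $V$. Since $\Phi(tg)=\Phi(g)+t$ for $t\in\Lambda$, the harmonic function $f-\ell\circ\Phi$ is $\Lambda$-invariant. It takes finitely many values, so it is constant. Finally, if $\ell\circ\Phi$ is constant, then $\ell$ is constant on $p+\Lambda\subset\Phi(G)$, so $\ell=0$.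
\end{proof}

We call the vectors $u_s$ the \emph{steps} of $S$. For a positive semidefinite quadratic form $Q$ on $V$, the set $\ker Q=\{z:Q(z)=0\}$ is a linear subspace.

\begin{proposition}\label{prop:form}
Let $\pi\colon\Gamma\to\Delta$ be a covering with $\Delta$ infinite and transitive. There is a nonzero positive semidefinite quadratic form $Q$ on $V$ with the following properties.
\begin{enumerate}
\item[(a)] The multiset $\{\!\{Q(hu_s):s\in S\}\!\}$ is the same for all $h\in P$.
\item[(b)] If $\pi(x)=\pi(y)$, then $\Phi(x)-\Phi(y)\in\ker Q$, and the multisets $\{\!\{\rho(x)u_s:s\in S\}\!\}$ and $\{\!\{\rho(y)u_s:s\in S\}\!\}$ have the same image in $V/\ker Q$.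
\item[(c)] If $Q\circ h=Q$ for all $h\in P$, then $\pi(x)=\pi(y)$ implies that $\Phi(x)=\Phi(y)$ and that $\{\!\{\rho(x)u_s:s\in S\}\!\}=\{\!\{\rho(y)u_s:s\in S\}\!\}$ in $V$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The space $\mathcal H$.} Every edge at $\pi(x)$ is the image of an edge at $x$, so by induction on $r$ the map $\pi$ sends the ball of radius $r$ about $x$ onto the ball of radius $r$ about $\pi(x)$. Hence $\Delta$ has polynomial growth, and $\mathcal H=LH(\Delta)/\mathbf R$ is nonzero by Lemma~\ref{lem:exist}. For $f\in LH(\Delta)$, Lemma~\ref{lem:real} gives $f\circ\pi=\ell_f\circ\Phi+\text{const}$ with a unique $\ell_f\in V^*$. If $\ell_f=0$, then $f\circ\pi$ is constant, so $f$ is constant because $\pi$ is surjective on vertices. Thus $f\mapsto\ell_f$ is an injective linear map $\mathcal H\to V^*$, and $\dim\mathcal H<\infty$.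

\emph{An invariant Euclidean norm.} The group $\mathrm{Aut}(\Delta)$ acts linearly on $\mathcal H$ and preserves the norm $\sup_e|\nabla_ef|$. The linear isometries of a finite-dimensional normed space form a closed and bounded set of matrices, hence a compact group, and averaging any inner product over its Haar measure gives an invariant one. Fix such an inner product on $\mathcal H$, and let $\|\cdot\|$ be the dual Euclidean norm on $\mathcal H^*$. Each edge $e$ of $\Delta$ defines an element $\nabla_e\in\mathcal H^*$. For $\alpha\in\mathrm{Aut}(\Delta)$ we have $\nabla_{\alpha(e)}f=\nabla_e(f\circ\alpha)$, so $\|\nabla_{\alpha(e)}\|=\|\nabla_e\|$. By transitivity the multiset $\{\!\{\|\nabla_e\|^2:e^-=v\}\!\}$ does not depend on the vertex $v$ of $\Delta$.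

\emph{The form $Q$.} Define $\lambda\colon V\to\mathcal H^*$ by $\lambda(z)(f)=\ell_f(z)$, and put $Q(z)=\|\lambda(z)\|^2$. Then $\ker Q=\ker\lambda$, and $Q\ne0$ because some $\ell_f$ is nonzero. For an edge $(g,s)$ of $\Gamma$ we have $\nabla_{\pi(g,s)}f=\ell_f(\Phi(gs)-\Phi(g))$, that is, $\nabla_{\pi(g,s)}=\lambda(\rho(g)u_s)$. Since $\pi$ is a bijection from the edges at $g$ onto the edges at $\pi(g)$,
\begin{equation}\label{eq:multi}
\{\!\{\nabla_e:e^-=\pi(g)\}\!\}=\{\!\{\lambda(\rho(g)u_s):s\in S\}\!\}.
\end{equation}
Taking squared norms gives (a), as $\rho(g)$ runs through $P$. Let $\pi(x)=\pi(y)$. The left side of \eqref{eq:multi} is the same for $g=x$ and $g=y$, and $\lambda$ induces an injective map on $V/\ker Q$; this is the second part of (b). The first part holds because $\ell_f(\Phi(x)-\Phi(y))=f(\pi(x))-f(\pi(y))=0$ for all $f$.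

(c) Now $\ker Q\cap\Lambda_{\mathbf Q}$ is a $P$-invariant $\mathbf Q$-subspace. It is not all of $\Lambda_{\mathbf Q}$, because $\Lambda_{\mathbf Q}$ spans $V$ and $Q\ne0$. So it is $0$ by (C2), and $\Lambda_{\mathbf Q}\to V/\ker Q$ is injective. The vectors $\Phi(x)-\Phi(y)$ and $\rho(g)u_s$ lie in $\Lambda_{\mathbf Q}$, so (c) follows from (b).
\end{proof}

\begin{remark}
A nonzero $P$-invariant form on $V$ can be degenerate, because irreducibility is assumed only over $\mathbf Q$. For $\Lambda=\mathbf Z[\xi]$ with $\xi=e^{2\pi i/5}$ and $P$ generated by multiplication by $\xi$, invariant $\mathbf Q$-subspaces are ideals of the field $\mathbf Q(\xi)$, whereas $V\cong\mathbf R^4$ contains an invariant plane. This is why (c) uses the rationality of $p$.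
\end{remark}

\section{The counterexample of valency 3}\label{sec:cubic}

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
\emph{The group.} Let $\mu_6$ be the group of sixth roots of unity; all of them lie in $\mathbf Z[\zeta]$. The maps $z\mapsto\omega z+c$ with $\omega\in\mu_6$ and $c\in\mathbf Z[\zeta]$ form a group containing $a$ and $b$, hence $G$. Let $\Lambda$ be the group of translations in $G$, identified with a subgroup of $\mathbf Z[\zeta]$. Applying $a^{-1},b,a,b$ in turn gives
\[
z\mapsto\zeta^2z\mapsto1-\zeta^2z\mapsto\zeta-z\mapsto z+1-\zeta ,
\]
so $1-\zeta\in\Lambda$. Conjugation by $g(z)=\omega z+c$ sends the translation by $t$ to the translation by $\omega t$; thus $\rho(g)$ is multiplication by $\omega$. Taking $g=a$ we get $(1-\zeta)\mathbf Z[\zeta]\subset\Lambda\subset\mathbf Z[\zeta]$, so $\Lambda\cong\mathbf Z^2$, $\Lambda_{\mathbf Q}=\mathbf Q(\zeta)$ and $V=\mathbf C$. The linear parts $\zeta$ and $-1$ of $a$ and $b$ generate $P=\mu_6$, so $[G:\Lambda]=6$. Hence $G$ has quadratic growth, and $\Gamma$ is infinite and not quasi-isometric to $\mathbf Z$. The set $S$ is symmetric because $b^2=1$, and $1\notin S$.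

Conditions (C1) and (C3) hold with $c(g)=g(0)\in\mathbf Z[\zeta]\subset\Lambda_{\mathbf Q}$. For (C2), a proper nonzero invariant subspace of the $2$-dimensional $\mathbf Q$-space $\mathbf Q(\zeta)$ would be a line, on which multiplication by $\zeta$ would have a rational eigenvalue; but $x^2+x+1$ has no rational root. The point $p$ of Lemma~\ref{lem:real} is $\frac15$ and the steps are given by \eqref{eq:steps}. From $(\zeta-1)^2=(\zeta^2+1)-2\zeta=-3\zeta$ and its complex conjugate $(\zeta^2-1)^2=-3\zeta^2$ we get
\[
\sum_{s\in S}u_s^2=\frac{-3(\zeta+\zeta^2)+9}{25}=\frac{12}{25}.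
\]

\emph{The form $Q$ is definite.} Let $\pi\colon\Gamma\to\Delta$ be a covering with $\Delta$ infinite and transitive, and let $Q$ be as in Proposition~\ref{prop:form}. Every real quadratic form on $\mathbf C$ can be written $Q(z)=A|z|^2+\mathrm{Re}(\beta z^2)$ with $A\in\mathbf R$ and $\beta\in\mathbf C$, because $|z|^2$, $\mathrm{Re}\,z^2$, $\mathrm{Im}\,z^2$ are the forms $x^2+y^2$, $x^2-y^2$, $2xy$. By (a), the sum
\[
\sum_{s\in S}Q(\omega u_s)=A\sum_{s\in S}|u_s|^2+\frac{12}{25}\,\mathrm{Re}(\beta\omega^2)
\]
does not depend on $\omega\in\mu_6$. As $\omega^2$ takes the values $1,\zeta,\zeta^2$, the numbers $\mathrm{Re}(\beta)$, $\mathrm{Re}(\beta\zeta)$, $\mathrm{Re}(\beta\zeta^2)$ are equal. Their sum is $\mathrm{Re}\bigl(\beta(1+\zeta+\zeta^2)\bigr)=0$, so all three vanish. Then $\beta=iy$ with $y$ real, and $0=\mathrm{Re}(iy\zeta)=-y\,\mathrm{Im}\,\zeta$ gives $\beta=0$. Since $Q$ is nonzero and positive semidefinite, $Q(z)=A|z|^2$ with $A>0$, and $\ker Q=0$.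

\emph{The point $\frac15$ has trivial stabilizer.} Let $\pi(x)=\pi(y)$. By (b), $x(\frac15)=y(\frac15)$, so $g=x^{-1}y$ fixes $\frac15$. Writing $g(z)=\omega z+c$, we get $5c=1-\omega$ with $c\in\mathbf Z[\zeta]$. Now $|c|^2$ is an integer, because $|j+k\zeta|^2=j^2-jk+k^2$, so $|5c|^2$ is a multiple of $25$. For $\omega\in\mu_6\setminus\{1\}$ we have $|1-\omega|^2=2-2\,\mathrm{Re}\,\omega\in\{1,3,4\}$. So $\omega=1$, $c=0$ and $x=y$. Hence $\pi$ is injective.
\end{proof}

\section{Just infinite groups of polynomial growth}\label{sec:poly}

It remains to prove the implication (3)$\Rightarrow$(2) of Theorem~\ref{thm:poly}. We first bring $G$ into the setting of Section~\ref{sec:form} and then enlarge the generating set.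

\subsection{Reduction to crystallographic groups}

We use three standard results. \emph{Gromov's theorem}: a finitely generated group of polynomial growth has a nilpotent subgroup of finite index. \emph{Schur's theorem}: if the center of a group $H$ has finite index, then $[H,H]$ is finite. Finally, an infinite finitely generated nilpotent group has infinite abelianization, because each quotient of the lower central series is an image of a tensor power of the abelianization.

\begin{lemma}\label{lem:structure}
Let $G$ be a finitely generated just infinite group of polynomial growth that is not virtually cyclic. Then $G$ is an irreducible crystallographic group for suitable $\Lambda$ and $c$.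
\end{lemma}

\begin{proof}
In $G$, every normal subgroup of infinite index is trivial, and this includes every finite normal subgroup. A characteristic subgroup of a normal subgroup is normal.

\emph{The lattice.} Intersecting the conjugates of the subgroup given by Gromov's theorem, we get a nilpotent normal subgroup $N$ of finite index, which is infinite and finitely generated. The subgroup $[N,N]$ is normal in $G$ and has infinite index in $N$, so it is trivial. The torsion subgroup of the finitely generated abelian group $N$ is finite and characteristic, so it is trivial. Hence $N\cong\mathbf Z^d$, and $d\ge2$ because $G$ is infinite and not virtually cyclic.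

The subgroup $N$ may be smaller than its centralizer, in which case (C1) fails for it. So let $\Lambda=C_G(N)$, a normal subgroup containing $N$ as a central subgroup of finite index. By Schur's theorem $[\Lambda,\Lambda]$ is finite, hence trivial. As for $N$, the finitely generated abelian group $\Lambda$ is torsion-free, so $\Lambda\cong\mathbf Z^d$. Moreover $\Lambda\subset C_G(\Lambda)\subset C_G(N)=\Lambda$, which is (C1). If $W\subset\Lambda_{\mathbf Q}$ is a nonzero invariant subspace, then $W\cap\Lambda$ is a nontrivial normal subgroup of $G$, so it has finite index in $\Lambda$ and spans $\Lambda_{\mathbf Q}$. This is (C2).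

\emph{The affine action.} The extension $\Lambda\to G\to P$ need not split, but it does so after averaging with rational coefficients. Choose a lift $\sigma(h)\in G$ of each $h\in P$. For $g\in G$ write $g\,\sigma(h)=\tau(g,h)\,\sigma(\rho(g)h)$ with $\tau(g,h)\in\Lambda$, and put $c(g)=\frac1{|P|}\sum_{h\in P}\tau(g,h)\in\Lambda_{\mathbf Q}$. From
\[
gg'\sigma(h)=g\,\tau(g',h)\,g^{-1}\cdot g\,\sigma(\rho(g')h)=g\,\tau(g',h)\,g^{-1}\cdot\tau(g,\rho(g')h)\cdot\sigma(\rho(gg')h)
\]
we get $\tau(gg',h)=\rho(g)\tau(g',h)+\tau(g,\rho(g')h)$. Averaging over $h$ gives $c(gg')=\rho(g)c(g')+c(g)$, which says that $g\cdot(g'\cdot z)=(gg')\cdot z$. For $t\in\Lambda$ we have $\tau(t,h)=t$, so $c(t)=t$. This is (C3).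
\end{proof}

\subsection{What the generating set has to achieve}

From now on $G$ is an irreducible crystallographic group and $S_0$ is a given finite symmetric generating set without $1$. Proposition~\ref{prop:form} leaves two gaps, both visible in Example~\ref{ex:C4}, where $p=0$, $u_t=t$ for $t\in T$ and $u_{r^j}=0$.

First, (a) does not force $Q$ to be $P$-invariant: the form $Q(v)=v_2^2$ satisfies (a) because the rotation $r$ permutes the steps. We shall add pairs of translations $\pm n_jt_j$ of very different lengths. The size of a number in the multiset (a) then reveals which generator it comes from, and (a) becomes a system of equations $Q(ht_j)=Q(t_j)$.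

Second, even when (c) applies, it only says that $k=x^{-1}y$ fixes $p$ and that $\rho(k)$ permutes the steps. Translations of different lengths in general position force $\rho(k)=\pm1$, but they cannot exclude $\rho(k)=-1$ since they come in pairs $\pm t$. This gap is real. If $\kappa\ne1$ has finite order and $\kappa^{-1}S\kappa=S$, then $g\mapsto g\kappa$, $(g,s)\mapsto(g\kappa,\kappa^{-1}s\kappa)$ generates a finite group of automorphisms of $\mathrm{Cay}(G,S)$ that acts freely on vertices and commutes with left multiplication; the quotient map is a non-injective covering onto an infinite graph on which $G$ acts transitively. In Example~\ref{ex:C4} this applies to $\kappa=r^2$, whatever pairs $\pm t$ are added to $S$. So we begin by destroying the symmetry $z\mapsto-z$ of the steps.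

\subsection{Breaking the central symmetry}

\begin{lemma}\label{lem:asym}
There is a finite symmetric set $S_1\supset S_0$ with $1\notin S_1$ whose steps satisfy
\begin{equation}\label{eq:asym}
\{\!\{u_s:s\in S_1\}\!\}\ne\{\!\{-u_s:s\in S_1\}\!\}\qquad\text{if }-1\in P .
\end{equation}
\end{lemma}

\begin{proof}
If $-1\notin P$, take $S_1=S_0$. Otherwise pick $\kappa\in G$ with $\rho(\kappa)=-1$. Then $\kappa^2\in\Lambda$ by (C1), and $\kappa^2$ commutes with $\kappa$, so $\kappa^2=-\kappa^2$ in $\Lambda$ and $\kappa^2$ is trivial. For $t\in\Lambda$ we get $(t\kappa)^2=t\cdot\kappa t\kappa^{-1}\cdot\kappa^2=t-t=0$, so $t\kappa$ is an involution. Involutions can be added to a symmetric set one at a time, and this is what makes asymmetry possible.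

Adding generators moves the point $p$, so we add three involutions whose translation parts sum to zero. For $z\in\Lambda\setminus\{0\}$ let $S_1=S_0\cup\{z\kappa,(2z)\kappa,(-3z)\kappa\}$; for all but finitely many $z$ the three new elements are not in $S_0$. Since $\rho(t\kappa)=-1$ and $c(t\kappa)=t+c(\kappa)$, equation \eqref{eq:p} for $S_1$ reads
\[
(K_{S_0}+6)\,p=\sum_{s\in S_0}c(s)+(z+2z-3z)+3c(\kappa).
\]
So $p$ does not depend on $z$, and neither do the steps $u_s$, $s\in S_0$, nor $\nu=\kappa\cdot p-p$. The new steps are $u_{t\kappa}=t+\nu$ for $t=z,2z,-3z$. Take $|z|>2|\nu|$ and $3|z|-|\nu|>\max_{s\in S_0}|u_s|$. Then $|-3z+\nu|\ge3|z|-|\nu|>2|z|+|\nu|$, so $-3z+\nu$ is strictly longer than all other steps. It is nonzero, so its negative is not a step, and \eqref{eq:asym} holds.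
\end{proof}

\subsection{Long translations in general position}

Let $m=d(d+1)/2$ be the dimension of the space of quadratic forms on $V$, and let $J=m+4(d-1)$.

\begin{lemma}\label{lem:general}
There are $t_1,\dots,t_J\in\Lambda$ such that a nonzero linear form on $V$ vanishes at no more than $d-1$ of the $t_j$, and a nonzero quadratic form on $V$ vanishes at no more than $m-1$ of the $t_j$.
\end{lemma}

\begin{proof}
A real polynomial with exactly $q\ge1$ nonzero terms has at most $q-1$ positive roots. This is clear for $q=1$. For $q>1$, divide by the lowest power of $x$ that occurs; the derivative of the result has $q-1$ terms, hence at most $q-2$ positive roots, and Rolle's theorem gives the bound.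

Let $\epsilon_1,\dots,\epsilon_d$ be a basis of $\Lambda$, let $t(x)=\sum_{i=1}^dx^{3^i}\epsilon_i$ and $t_j=t(j)$. A nonzero linear form $\sum_ia_iz_i$ in the coordinates of this basis takes at $t(x)$ the value $\sum_ia_ix^{3^i}$, a nonzero polynomial with at most $d$ terms. A nonzero quadratic form $\sum_{i\le l}a_{il}z_iz_l$ takes the value $\sum_{i\le l}a_{il}x^{3^i+3^l}$. The exponents $3^i+3^l$, $i\le l$, have distinct expansions in base $3$, so this is a nonzero polynomial with at most $m$ terms.
\end{proof}

In particular any $d$ of the $t_j$ form a basis of $V$, and a proper subspace of $V$ contains at most $d-1$ of them.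

The form $Q$ depends on the covering, which is not known when $S$ is chosen, and $Q$ may be degenerate or nearly so. We therefore need bounds that are uniform in $Q$. Let $\mathcal Q$ be the set of positive semidefinite quadratic forms on $V$ of trace $1$ with respect to the inner product. It is compact, and $Q(z)\le|z|^2$ for $Q\in\mathcal Q$ since the eigenvalues of $Q$ lie in $[0,1]$. For $Q\in\mathcal Q$ and $h\in P$, the proper subspace $h^{-1}\ker Q$ contains at most $d-1$ of the $t_j$, so the $d$-th smallest of the numbers $Q(ht_1),\dots,Q(ht_J)$ is positive. It depends continuously on $Q$, so it has a positive lower bound on $\mathcal Q\times P$. Choose $\varepsilon>0$ below this bound and below all $|t_j|^2$. Then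
\begin{equation}\label{eq:bad}
\text{for all }Q\in\mathcal Q,\ h\in P:\qquad Q(ht_j)<\varepsilon\ \text{ for at most }d-1\text{ indices }j .
\end{equation}
Let $C$ be the largest of the numbers $|t_j|^2$, $1\le j\le J$, and $|u_s|^2$, $s\in S_1$, where the $u_s$ are the steps of $S_1$. Put $n_0=1$ and choose positive integers $n_1,\dots,n_J$ with $\varepsilon n_j^2>Cn_{j-1}^2$. The intervals
\[
I_0=[0,C],\qquad I_j=[\varepsilon n_j^2,\,Cn_j^2]\quad(1\le j\le J)
\]
are pairwise disjoint. Define
\[
S=S_1\cup\{\pm n_jt_j:1\le j\le J\}.
\]
We have $|n_jt_j|^2\in I_j$, while a translation $t\in S_1$ is its own step and has $|t|^2\in I_0$. So the $2J$ new elements are distinct, nontrivial and not in $S_1$. A pair $\pm n_jt_j$ contributes $0$ to both sides of \eqref{eq:p}. Hence $S$ has the same point $p$ as $S_1$, the steps $u_s$, $s\in S_1$, are unchanged, and the new steps are the vectors $\pm n_jt_j$.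

\subsection{End of the proof}

\begin{proposition}\label{prop:final}
Every covering $\pi$ from $\mathrm{Cay}(G,S)$ onto an infinite transitive graph is injective.
\end{proposition}

\begin{proof}
Let $Q$ be as in Proposition~\ref{prop:form}, scaled so that $Q\in\mathcal Q$.

\emph{The form $Q$ is $P$-invariant.} For $h\in P$ let $\mathcal M_h=\{\!\{Q(hu_s):s\in S\}\!\}$. Call an index $j$ \emph{bad for $h$} if $Q(ht_j)<\varepsilon$, and \emph{good} otherwise. The elements of $\mathcal M_h$ are of three kinds.
\begin{itemize}
\item For $s\in S_1$ we have $Q(hu_s)\le|u_s|^2\le C$, so the value lies in $I_0$.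
\item For a good index $i$, the pair $\pm n_it_i$ gives twice the value $n_i^2Q(ht_i)$, which lies in $I_i$.
\item For a bad index $i$, the pair $\pm n_it_i$ gives twice the value $n_i^2Q(ht_i)$, which lies in at most one of the intervals $I_1,\dots,I_J$.
\end{itemize}
Call $j$ \emph{exceptional for $h$} if $j$ is bad or if $I_j$ contains a value coming from a bad index. By \eqref{eq:bad} at most $2(d-1)$ indices are exceptional for $h$. If $j$ is not exceptional, then the part of $\mathcal M_h$ in $I_j$ is the number $n_j^2Q(ht_j)$ with multiplicity two. Now $\mathcal M_h=\mathcal M_1$ by Proposition~\ref{prop:form}(a). So $Q(ht_j)=Q(t_j)$ for every $j$ that is exceptional neither for $h$ nor for $1$, and there are at least $J-4(d-1)=m$ such $j$. By Lemma~\ref{lem:general} the quadratic form $Q\circ h-Q$ is zero.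

\emph{The covering is injective.} Let $\pi(x)=\pi(y)$ and $k=x^{-1}y$. By Proposition~\ref{prop:form}(c), $x\cdot p=y\cdot p$, so $k\cdot p=p$; and applying $\rho(x)^{-1}$ to the equality of multisets gives $\{\!\{\rho(k)u_s:s\in S\}\!\}=\{\!\{u_s:s\in S\}\!\}$. The map $\rho(k)$ is an isometry, and the only steps whose squared length lies in $I_j$ are $\pm n_jt_j$. So $\rho(k)t_j=\pm t_j$ for each $j$. As $J\ge2d-1$, the same sign occurs for $d$ indices, and the corresponding $t_j$ form a basis of $V$. Hence $\rho(k)=\pm1$. If $\rho(k)=-1$, then $-1\in P$ and the multiset of all steps is invariant under $z\mapsto-z$; removing the invariant part $\{\pm n_jt_j\}$ contradicts \eqref{eq:asym}. So $\rho(k)=1$ and $k\in\Lambda$ by (C1). Then $p=k\cdot p=p+k$ shows that $k$ is trivial, that is, $x=y$.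
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Since $G$ has a finite symmetric generating set without $1$, (2) implies (1). Proposition~\ref{prop:normal} gives (1)$\Rightarrow$(3). If (3) holds, then $G$ is an irreducible crystallographic group by Lemma~\ref{lem:structure}, and for a given $S_0$ the set $S\supset S_1\supset S_0$ constructed above is finite, symmetric, does not contain $1$, and satisfies (2) by Proposition~\ref{prop:final}. Finally, under these conditions $G$ is virtually $\mathbf Z^d$ with $d\ge2$, so its Cayley graphs are not quasi-isometric to $\mathbf Z$, and a graph as in (1) is a counterexample to the conjecture.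
\end{proof}

\begin{thebibliography}{1}
\bibitem{project} \emph{Research Project Rigidity In Graphs And Groups}, \texttt{https://github.com/PHLeemann/shiny-funicular}.
\end{thebibliography}
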